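# Finite or infinite occupation time for the $(d,\alpha,\beta)$-superprocess

## 1. Power counting suggests $d\beta<\alpha$

Spread a population over $\mathbb R^d$ with uniform density. Let its mass move by a symmetric $\alpha$-stable motion and branch by a $(1+\beta)$-stable mechanism, where $0<\alpha\le2$ and $0<\beta\le1$. Fix a bounded set $B$ with non-empty interior, and let $X_s(B)$ be the mass in $B$ at time $s$. Is the total occupation time $\int_0^\infty X_s(B)\,ds$ finite?

The answer one would first guess is: finite almost surely if and only if $d\beta<\alpha$. Here is how one gets to it. The law of the occupation time is encoded in a partial differential equation. For a bump function $\phi\ge0$ and $\lambda>0$, let $u$ solve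
$$\frac{\partial u}{\partial t}=\Delta_\alpha u-c\,u^{1+\beta}+\lambda\phi,\qquad u_0=0,\qquad c=\frac{\gamma}{1+\beta},$$
with $\Delta_\alpha=-(-\Delta)^{\alpha/2}$. We shall prove that $u_t$ increases to a limit $u_\infty$, and that everything depends on whether $\int u_\infty\,dx$ is finite. Formally $u_\infty$ solves $\Delta_\alpha u=cu^{1+\beta}$ away from the bump. Try $u=A|x|^{-k}$: if $\Delta_\alpha$ lowers the power by $\alpha$, then $k+\alpha=k(1+\beta)$, so $k=\alpha/\beta$. The function $|x|^{-\alpha/\beta}$ is integrable at infinity exactly when $\alpha/\beta>d$.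

Let us test the guess for $\alpha=2$, where $\Delta|x|^{-k}=k(k+2-d)|x|^{-k-2}$ for $x\ne0$. So $A|x|^{-2/\beta}$ solves $\Delta u=cu^{1+\beta}$ off the origin exactly when $cA^\beta=\frac2\beta\big(\frac2\beta+2-d\big)$. Take $\beta=1$.

* For $d=1$ we get $\frac6c|x|^{-2}$, which is integrable at infinity: the guess says "finite".
* For $d=2$ we get $\frac4c|x|^{-2}$, whose integral at infinity diverges logarithmically: the guess says "infinite", with nothing to spare.
* For $d=3$ we get $\frac2c|x|^{-2}$, again not integrable.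
* For $d\ge4$ the right side $2(4-d)$ is $\le0$, so no positive $A$ exists. The counting is therefore not a proof, even for Brownian motion.

It is known (Iscoe) that for $\alpha=2$ the occupation time is a.s. finite if and only if $d\beta<2$, in agreement with these tests. That $d\beta<\alpha$ is the right condition for all $0<\alpha\le2$ is Iscoe's conjecture. We shall prove that it is true. The proof does not use the case $\alpha=2$. We shall also see that for $\alpha<2$ the profile $|x|^{-\alpha/\beta}$ is misleading, although the threshold it gives is correct.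

## 2. The superprocess, its log-Laplace equation, and three theorems

Throughout, $d\ge1$, $0<\alpha\le2$, $0<\beta\le1$, $\gamma>0$, $c=\gamma/(1+\beta)$, and $\langle f,g\rangle=\int fg\,dx$.

**The semigroup.** Let $(S_t)$ be the semigroup of the symmetric $\alpha$-stable process, with generator $\Delta_\alpha$ (the Laplacian for $\alpha=2$). We use the following textbook facts.

* $S_t$ is a symmetric, positivity-preserving contraction semigroup on $L^1$ and $L^\infty$. It preserves Lebesgue measure and has densities $p_t(x)=t^{-d/\alpha}p_1(t^{-1/\alpha}x)$ with $p_1$ bounded and continuous.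
* If $g$ is $C^2$ and vanishes at infinity together with its derivatives of order $\le2$, then $g$ lies in the domain of the generator on $C_0(\mathbb R^d)$ (Sato, *Lévy Processes and Infinitely Divisible Distributions*, Thm 31.5), so
$$S_tg=g+\int_0^tS_r\Delta_\alpha g\,dr.\tag{1}$$
For $\alpha<2$, with a constant $k=k_{d,\alpha}>0$ and any $R_0>0$,
$$\Delta_\alpha g(x)=k\int\big[g(x+y)-g(x)-\nabla g(x)\cdot y\,1_{|y|<R_0}\big]|y|^{-d-\alpha}\,dy.\tag{2}$$
Taking $R_0=1$ and using Taylor's formula for $|y|<1$,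
$$\|\Delta_\alpha g\|_\infty\le C_{d,\alpha}\big(\|g\|_\infty+\|D^2g\|_\infty\big),\tag{3}$$
and this also holds for $\alpha=2$.
* $\Delta_\alpha$ is translation invariant, and $\Delta_\alpha[g(b\,\cdot)](x)=b^\alpha(\Delta_\alpha g)(bx)$ for $b>0$.

For example, let $d=\alpha=1$. Then $p_t(x)=\frac{t}{\pi(t^2+x^2)}$ is the Cauchy density. Since $S_tp_1=p_{1+t}$, we get $\Delta_1p_1=\partial_tp_t|_{t=1}$, that is,
$$\Delta_1\Big[\frac1{1+x^2}\Big]=\frac{x^2-1}{(1+x^2)^2}.\tag{4}$$
A function that decays like $x^{-2}$ has a $\Delta_1$ that decays only like $x^{-2}$, not like $x^{-3}$. Keep this in mind.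

**Spaces.** Fix $p$ with $d/2<p<(d+\alpha)/2$ and put $\phi_p(x)=(1+|x|^2)^{-p}$. Let $C_p(\mathbb R^d)$ be the space of continuous $\phi$ with $\|\phi\|_p=\sup_x|\phi(x)/\phi_p(x)|<\infty$. Let $M_p(\mathbb R^d)$ be the set of $\sigma$-finite measures $\mu$ with $\mu(\phi_p)<\infty$, with the $p$-vague topology, the smallest one making $\mu\mapsto\mu(\phi)$ continuous for all $\phi\in C_p(\mathbb R^d)$.

For example, every continuous function with compact support is in $C_p$, and so is $\phi_p$. Since $2p>d$, Lebesgue measure is in $M_p$, and every $\phi\in C_p$ is bounded and in $L^1$. Each $\delta_x$ is in $M_p$.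

**The process.** The $(d,\alpha,\beta)$-superprocess $X$ is the càdlàg $M_p$-valued Markov process such that for all $0\le\phi,\psi\in C_p$,
$$\mathbb E\exp\Big(-X_t(\psi)-\int_0^tX_s(\phi)\,ds\Big)=\exp(-X_0(u_t)),\tag{5}$$
where $u_t\in C_p$ is the unique mild solution of $\partial_tu=\Delta_\alpha u-cu^{1+\beta}+\phi$, $u_0=\psi$, i.e.
$$u_t=S_t\psi+\int_0^tS_{t-s}\phi\,ds-c\int_0^tS_{t-s}u_s^{1+\beta}\,ds.$$

To see what the mild equation says in the simplest case, replace $\phi$ by a constant $\ell\ge0$ and $\psi$ by $0$ (constants are not in $C_p$, but the equation makes sense). As $S_t$ preserves constants, a function of $t$ alone solves it as soon as $v'=\ell-cv^{1+\beta}$, $v_0=0$. This $v$ increases to the equilibrium $(\ell/c)^{1/(1+\beta)}$.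

From now on $X_0$ is Lebesgue measure, unless we say otherwise, and $B$ is any bounded Borel set with non-empty interior. Write $Y(f)=\int_0^\infty X_s(f)\,ds$ and $Y(B)=Y(1_B)$.

**Theorem 1.** If $d\beta<\alpha$ then $Y(B)<\infty$ a.s. If $d\beta\ge\alpha$ then $Y(B)=\infty$ a.s.

**Theorem 2.** Let $d\beta<\alpha$ and $\kappa=\dfrac{\alpha-d\beta}{\alpha+\alpha\beta-d\beta}\in(0,1)$. There are constants $0<a<A<\infty$, depending on $B$, with $ay^{-\kappa}\le P(Y(B)>y)\le Ay^{-\kappa}$ for all $y\ge1$. In particular, for $r>0$, $E[Y(B)^r]<\infty$ if and only if $r<\kappa$.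

**Theorem 3.** If $2p>d(1+\beta)$ then $Y(\phi_p)<\infty$ a.s. If $2p\le d(1+\beta)$ then $Y(\phi_p)=\infty$ a.s. (If $d\beta\ge\alpha$, only the second case occurs, since $2p<d+\alpha\le d(1+\beta)$.)

For instance, $d=1$, $\alpha=2$, $\beta=1$ gives $\kappa=\frac13$: the occupation time is finite, but even its square root has infinite mean.

## 3. Comparison and existence for bounded mild solutions

We shall compare solutions with explicit functions. For that we need a maximum principle for mild equations, and solutions started from functions that need not lie in $C_p$. "Bounded" on $[0,T]\times\mathbb R^d$ refers to the pointwise supremum.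

**Lemma 1 (comparison).** Let $D$ be bounded and measurable on $[0,T]\times\mathbb R^d$ with
$$D_t=S_tD_0+\int_0^tS_{t-s}(f_s-a_sD_s)\,ds,$$
where $D_0\ge0$, and $f\ge0$, $0\le a\le A$ are bounded measurable. Then $D\ge0$.

*Proof.* The aim is to trade the potential $a$, which has the wrong sign, for $A-a\ge0$, at the price of a factor $e^{-At}$. Put $h=f-aD$. Insert $D_s=S_sD_0+\int_0^sS_{s-r}h_r\,dr$ and use Fubini:
$$A\int_0^te^{-A(t-s)}S_{t-s}D_s\,ds=A\int_0^te^{-A(t-s)}ds\;S_tD_0+\int_0^t\Big(A\int_r^te^{-A(t-s)}ds\Big)S_{t-r}h_r\,dr$$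
$$=(1-e^{-At})S_tD_0+\int_0^t\big(1-e^{-A(t-r)}\big)S_{t-r}h_r\,dr=D_t-e^{-At}S_tD_0-\int_0^te^{-A(t-r)}S_{t-r}h_r\,dr.$$
Since $h+AD=f+(A-a)D$, rearranging gives
$$D_t=e^{-At}S_tD_0+\int_0^te^{-A(t-s)}S_{t-s}\big(f_s+(A-a_s)D_s\big)\,ds\ge-A\int_0^tS_{t-s}D_s^-\,ds,$$
where we used $(A-a)D\ge-AD^-$ and $e^{-A(t-s)}\le1$. Let $m(t)=\sup_{s\le t}\|D_s^-\|_\infty$, which is bounded and nondecreasing. Then $m(t)\le A\int_0^tm(s)\,ds$, so $m\equiv0$ by Gronwall. $\square$

For bounded measurable $\varphi,\psi\ge0$, a *nonnegative mild solution* with forcing $\varphi$ and initial value $\psi$ is a jointly measurable $u\ge0$ with $u_t=S_t\psi+\int_0^tS_{t-s}(\varphi-cu_s^{1+\beta})\,ds$.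

**Lemma 2 (bounded mild solutions).** For bounded measurable $\varphi,\psi\ge0$ there is exactly one nonnegative mild solution. On $[0,T]\times\mathbb R^d$ it is at most $M:=\|\psi\|_\infty+T\|\varphi\|_\infty$.

*Proof.* **Bound.** Drop the negative term.

**Uniqueness.** For two functions $u,v$ with values in $[0,M]$ put
$$a=c\,\frac{v^{1+\beta}-u^{1+\beta}}{v-u}\quad(a=0\text{ where }v=u),\qquad 0\le a\le c(1+\beta)M^\beta,\tag{6}$$
the bound being the mean value theorem. If $u,v$ are nonnegative mild solutions with the same data, $D=v-u$ satisfies $D_t=-\int_0^tS_{t-s}a_sD_s\,ds$. Lemma 1 applied to $D$ and to $-D$ gives $u=v$.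

**Existence on $[0,T]$.** We iterate in the damped form of the equation, because there the nonlinearity is monotone. Let $A=1+c(1+\beta)M^\beta$. Then $z\mapsto Az-cz^{1+\beta}$ vanishes at $0$ and has derivative $\ge1$ on $[0,M]$, so it is nonnegative and nondecreasing there. Put $v^0=0$ and
$$v^{n+1}_t=e^{-At}S_t\psi+\int_0^te^{-A(t-s)}S_{t-s}\big(\varphi+Av^n_s-c(v^n_s)^{1+\beta}\big)\,ds.$$
Let $M_t=\|\psi\|_\infty+t\|\varphi\|_\infty\le M$. Since $M_t'=-AM_t+(\|\varphi\|_\infty+AM_t)$, we have $M_t=e^{-At}M_0+\int_0^te^{-A(t-s)}(\|\varphi\|_\infty+AM_s)\,ds$. By induction $0\le v^n_t\le v^{n+1}_t\le M_t$: the middle inequality uses the monotonicity, starting from $v^1\ge0=v^0$, and the last one uses $Av-cv^{1+\beta}\le AM_s$ for $0\le v\le M_s$. All $v^n$ are jointly measurable. By bounded convergence $v=\lim v^n$ satisfies $v_t=e^{-At}S_t\psi+\int_0^te^{-A(t-s)}S_{t-s}k_s\,ds$ with $k=\varphi+Av-cv^{1+\beta}$.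

It remains to remove the damping. By Fubini,
$$A\int_0^tS_{t-s}v_s\,ds=(1-e^{-At})S_t\psi+\int_0^t\big(1-e^{-A(t-r)}\big)S_{t-r}k_r\,dr=S_t\psi+\int_0^tS_{t-r}k_r\,dr-v_t,$$
that is, $v_t=S_t\psi+\int_0^tS_{t-s}(\varphi-cv_s^{1+\beta})\,ds$. By uniqueness the solutions for different $T$ are consistent. $\square$

## 4. Finiteness of $Y(\phi)$ as a statement about $\int u_\infty^\lambda\,dx$

Let $0\le\phi\in C_p$, $\phi\not\equiv0$, $\lambda>0$, and let $u=u^\lambda$ be the solution in (5) with forcing $\lambda\phi$ and $u_0=0$.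

**Step 1: $u^\lambda$ is the solution of Lemma 2.** This lets us use comparison. Taking $X_0=\delta_x$ in (5) gives
$$e^{-u_t(x)}=\mathbb E_{\delta_x}\exp\Big(-\lambda\int_0^tX_s(\phi)\,ds\Big)\le1,\tag{7}$$
so $u\ge0$. As $s\mapsto X_s(\phi)$ is càdlàg, the integral is finite and continuous in $t$, so $t\mapsto u_t(x)$ is continuous by dominated convergence. Also $x\mapsto u_t(x)$ is continuous because $u_t\in C_p$. A function continuous in each variable separately is jointly measurable. So $u$ is the nonnegative mild solution of Lemma 2.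

**Step 2: three properties.** They are what the limit $t\to\infty$ needs.

(i) *Flow property.* Splitting the integral in the mild equation for $u_{t+h}$ at time $h$ and using $S_tS_{h-s}=S_{t+h-s}$,
$$u_{t+h}=S_tu_h+\int_0^tS_{t-s}\big(\lambda\phi-cu_{h+s}^{1+\beta}\big)\,ds.$$

(ii) *Monotonicity in time.* By (i), $D_t=u_{t+h}-u_t$ satisfies $D_t=S_tu_h-\int_0^tS_{t-s}a_sD_s\,ds$, with $a$ as in (6) for $v_s=u_{s+h}$. Lemma 1 gives $u_t\le u_{t+h}$. Put $u_\infty=\lim_{t\to\infty}u_t$, an increasing limit.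

(iii) *Integrability.* $u_t\le\lambda\int_0^tS_r\phi\,dr$, so $\|u_t\|_1\le\lambda t\|\phi\|_1<\infty$ and $\|u_t\|_\infty\le\lambda t\|\phi\|_\infty$.

**Step 3: the Laplace transform of $Y(\phi)$.** Take $X_0=$ Lebesgue in (5) and let $t\to\infty$, with monotone convergence on both sides. Then let $\lambda\downarrow0$, when $e^{-\lambda Y}\uparrow1_{\{Y<\infty\}}$:
$$Ee^{-\lambda Y(\phi)}=\exp\Big(-\int u^\lambda_\infty\,dx\Big),\qquad P(Y(\phi)<\infty)=\lim_{\lambda\downarrow0}\exp\Big(-\int u^\lambda_\infty\,dx\Big).\tag{8}$$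

**Step 4: the weak form.** We shall test the equation against weights. For $g\in C_c^\infty$,
$$\langle u_t,g\rangle=\int_0^t\big(\langle u_s,\Delta_\alpha g\rangle-c\langle u_s^{1+\beta},g\rangle+\lambda\langle\phi,g\rangle\big)\,ds.\tag{9}$$
Indeed, let $f_s=\lambda\phi-cu_s^{1+\beta}$. By (iii), both bounds, $f_s$ is bounded in $L^1$ for $s\in[0,t]$. By symmetry of $S$ and (1),
$$\langle u_t,g\rangle=\int_0^t\langle f_s,S_{t-s}g\rangle\,ds=\int_0^t\langle f_s,g\rangle\,ds+\int_0^t\int_0^{t-s}\langle S_rf_s,\Delta_\alpha g\rangle\,dr\,ds.$$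
With $v=s+r$ and Fubini, the last term is $\int_0^t\big\langle\int_0^vS_{v-s}f_s\,ds,\Delta_\alpha g\big\rangle dv=\int_0^t\langle u_v,\Delta_\alpha g\rangle\,dv$.

**Check: a single ancestor.** Let $v$ be the solution of $v'=\lambda\|\phi\|_\infty-cv^{1+\beta}$, $v_0=0$, from Section 2. Then $D=v-u$ satisfies $D_t=\int_0^tS_{t-s}\big(\lambda(\|\phi\|_\infty-\phi)-a_sD_s\big)ds$, so Lemma 1 gives $u\le v$ and
$$u^\lambda_\infty(x)\le\Big(\frac{\lambda\|\phi\|_\infty}{c}\Big)^{1/(1+\beta)}.\tag{10}$$
If $X_0=\delta_x$, then by (7) the probability that $\int_0^\infty X_s(\phi)\,ds<\infty$ is $\lim_{\lambda\downarrow0}e^{-u_\infty^\lambda(x)}=1$, in every dimension. So a threshold can only come from the infinitely many contributions of far-away starting points, that is, from the tail of $u_\infty$.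

**Check: integrability for one $\lambda$ decides.** By (7), $u^\lambda$ increases with $\lambda$. If $\int u_\infty^{\lambda_0}dx<\infty$ for one $\lambda_0$, then for $\lambda\le\lambda_0$ the function $u_\infty^{\lambda_0}$ dominates $u_\infty^\lambda$, which tends to $0$ by (10). So $\int u_\infty^\lambda dx\to0$, and $Y(\phi)<\infty$ a.s. by (8). If $\int u_\infty^{\lambda_0}dx=\infty$, then $Ee^{-\lambda_0Y(\phi)}=0$, so $Y(\phi)=\infty$ a.s.

**Check: first moments say nothing.** The quickest thing to try is to compute $EY(\phi)$. Integrating the mild equation over $\mathbb R^d$ gives $\int u_t\,dx=\lambda t\|\phi\|_1-c\int_0^t\int u_s^{1+\beta}dx\,ds$. By (iii) the last term is at most $c(\lambda t\|\phi\|_\infty)^\beta\lambda t^2\|\phi\|_1$. So $\lambda^{-1}\int u_t\,dx\to t\|\phi\|_1$ as $\lambda\downarrow0$. Since $(1-e^{-\lambda z})/\lambda\uparrow z$, we get $E\int_0^tX_s(\phi)\,ds=t\|\phi\|_1$, whatever $\alpha$ and $\beta$ are. Hence $EY(\phi)=\infty$ always, and finiteness of $Y$ must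 be read off from $u_\infty$.

## 5. The barrier $|x|^{-\alpha/\beta}$: enough for $\alpha=2$, too thin for jumps

To bound $u_\infty$ by an integrable function, the natural tool is a supersolution: a function $W\ge0$, $C^2$ and vanishing at infinity with its derivatives of order $\le2$, with $N:=-(\Delta_\alpha W-cW^{1+\beta}+\lambda\phi)\ge0$. By (1), $W=S_tW-\int_0^tS_{t-s}\Delta_\alpha W\,ds$, so $D_t=W-u_t$ satisfies $D_t=S_tW+\int_0^tS_{t-s}(N-a_sD_s)\,ds$ with $a$ as in (6). By (3), $N$ is bounded, and Lemma 1 gives $u_t\le W$ for all $t$.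

**The case $\alpha=2$.** Let $\phi$ have compact support and put $U=A(1+|x|^2)^{-1/\beta}$, $q=2/\beta$, $r=|x|$. Then
$$\Delta U=Aq(1+r^2)^{-q/2-2}\big[(q+2)r^2-d(1+r^2)\big]\le Aq(q+2)(1+r^2)^{-q/2-1},$$
and $U^{1+\beta}=A^{1+\beta}(1+r^2)^{-q/2-1}$, the same power. Also $\lambda\phi\le C_\phi\lambda(1+r^2)^{-q/2-1}$. So $U$ is a supersolution as soon as $cA^{1+\beta}\ge Aq(q+2)+C_\phi\lambda$, which holds for large $A$. Hence $u_\infty\le A(1+|x|^2)^{-1/\beta}$. This is integrable if $2/\beta>d$, and then $Y(\phi)<\infty$ a.s. by the second check in Section 4.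

**The case $\alpha<2$.** Now try $U=A(1+|x|^2)^{-\alpha/(2\beta)}$ with $\alpha/\beta>d$. Start with $d=\alpha=1$, $\beta=\frac12$. By (4),
$$\Delta_1U-cU^{3/2}=A\,\frac{x^2-1}{(1+x^2)^2}-cA^{3/2}(1+x^2)^{-3/2}.$$
The first term is of order $x^{-2}$ and positive, the second is of order $|x|^{-3}$. So outside the support of $\phi$ the required inequality fails for large $|x|$, whatever $A$ is.

The same happens for all $\alpha<2$ with $\alpha/\beta>d$. For large $r=|x|$ use (2) with $R_0=r/2$. The part $|y|<r/2$ is at most $Cr^{-\alpha/\beta-2}\int_{|y|<r/2}|y|^{2-d-\alpha}dy\le Cr^{-\alpha/\beta-\alpha}$ in absolute value. The term $-U(x)$ over $|y|\ge r/2$ is also of that size. The term $U(x+y)$, restricted to $|x+y|<1$, contributes at least $C'r^{-d-\alpha}$ with $C'>0$. Since $\alpha/\beta>d$, the last term wins, and it also beats $cU^{1+\beta}=O(r^{-\alpha/\beta-\alpha})$. So $\Delta_\alpha U-cU^{1+\beta}>0$ for large $|x|$.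

The reason is that the jump kernel lets a point $x$ feel the bulk of $U$ near the origin at rate $|x|^{-d-\alpha}$, however fast $U$ decays. One could try other exponents. Instead we give up pointwise bounds and control a weighted integral of $u_s^{1+\beta}$, which also yields the correct power of $\lambda$ needed for Theorem 2. The weight will be of size $|x|^\theta$. Two constraints decide $\theta$: the kernel $|y|^{-d-\alpha}$ integrates $|y|^\theta$ at infinity only if $\theta<\alpha$, and to come back from the weighted integral to $\int u_s\,dx$ by Hölder we need $\int(1+|x|)^{-\theta/\beta}dx<\infty$, i.e. $\theta>d\beta$. Such a $\theta$ exists exactly when $d\beta<\alpha$.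

## 6. Weighted estimate for $d\beta<\alpha$

**Proposition 1.** Let $d\beta<\theta<\alpha$ and let $0\le\phi\in C_p$, $\phi\not\equiv0$, satisfy $\int\phi(x)(1+|x|)^\theta dx<\infty$. Then there is $C<\infty$ with $\int u^\lambda_\infty\,dx\le C\lambda^\kappa$ for all $\lambda\in(0,1]$. Consequently $Y(\phi)<\infty$ a.s.

*Proof.* Let $w(x)=(1+|x|^2)^{\theta/2}$ and $h(x)=(1+|x|)^{\theta-\alpha}\le1$. The weak form (9) wants test functions in $C_c^\infty$, so let $\chi\in C_c^\infty$, $0\le\chi\le1$, $\chi=1$ on $|x|\le1$, $\chi=0$ on $|x|\ge2$, and $w_N=w\,\chi(\cdot/N)$ for integers $N\ge1$. Constants $C$ change from line to line and never depend on $N$, $s$, $\lambda$ or the dilation parameter $R$ below.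

**Step 1: the generator acts well on the weight.** We show that $|\Delta_\alpha w_N|\le C_1h$ with $C_1$ independent of $N$.

On the support of $D^k[\chi(\cdot/N)]$, $k\ge1$, we have $N\le|x|\le2N$, hence $1+|x|\le3N$ and $N^{-k}\le3^k(1+|x|)^{-k}$. Also $|D^kw|\le C(1+|x|)^{\theta-k}$ for $k\le2$. By the product rule, uniformly in $N$,
$$|w_N|\le C(1+|x|)^\theta,\qquad|D^2w_N|\le C(1+|x|)^{\theta-2}.$$
For $\alpha=2$ this is the claim. For $\alpha<2$, average (2) over $y$ and $-y$, which cancels the gradient: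
$$\Delta_\alpha w_N(x)=\tfrac k2\int\big[w_N(x+y)+w_N(x-y)-2w_N(x)\big]|y|^{-d-\alpha}\,dy.$$

* For $|y|\le(1+|x|)/2$, every point $z$ of the segment from $x-y$ to $x+y$ satisfies $\frac12(1+|x|)\le1+|z|\le\frac32(1+|x|)$. So the bracket is at most $C(1+|x|)^{\theta-2}|y|^2$ in absolute value, and this region contributes at most $C(1+|x|)^{\theta-2}(1+|x|)^{2-\alpha}=C(1+|x|)^{\theta-\alpha}$.
* For $|y|>(1+|x|)/2$ we have $1+|x|\le2|y|$ and $1+|x\pm y|\le3|y|$, so the bracket is at most $C|y|^\theta$ in absolute value. Since $\theta<\alpha$, $\int_{|y|>(1+|x|)/2}|y|^{\theta-d-\alpha}dy\le C(1+|x|)^{\theta-\alpha}$.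

**Step 2: monotonicity in time turns the equation into an inequality.** We want to bound the absorption term by the other two. Let $R\ge1$, $w^R=w(\cdot/R)$, $h^R=h(\cdot/R)$ and $g=w_N(\cdot/R)\in C_c^\infty$. By scaling and Step 1, $|\Delta_\alpha g|\le C_1R^{-\alpha}h^R$. By (ii), $t\mapsto\langle u_t,g\rangle$ is nondecreasing, so the integrand in (9) is $\ge0$ for a.e. $s$. Hence for a.e. $s$ and all $N$,
$$c\langle u_s^{1+\beta},w_N(\cdot/R)\rangle\le C_1R^{-\alpha}\langle u_s,h^R\rangle+\lambda\langle\phi,w^R\rangle.$$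
The right side is finite, because $u_s\in L^1$, $h\le1$ and $\langle\phi,w^R\rangle\le\langle\phi,w\rangle<\infty$. Let $N\to\infty$ (Fatou): $J:=\langle u_s^{1+\beta},w^R\rangle$ is finite and
$$cJ\le C_1R^{-\alpha}\langle u_s,h^R\rangle+\lambda\langle\phi,w\rangle.\tag{11}$$

**Step 3: close the inequality.** We express $\langle u_s,h^R\rangle$ through $J$. Hölder with exponents $1+\beta$ and $(1+\beta)/\beta$, applied to $u_s(w^R)^{1/(1+\beta)}\cdot h^R(w^R)^{-1/(1+\beta)}$, gives
$$\langle u_s,h^R\rangle\le J^{\frac1{1+\beta}}\Big(\int(h^R)^{\frac{1+\beta}\beta}(w^R)^{-\frac1\beta}dx\Big)^{\frac\beta{1+\beta}}=J^{\frac1{1+\beta}}(A_1R^d)^{\frac\beta{1+\beta}},\qquad A_1=\int h^{\frac{1+\beta}\beta}w^{-\frac1\beta}dx.$$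
The integrand of $A_1$ is comparable to $(1+|x|)$ to the power $-\big[(\alpha-\theta)\frac{1+\beta}\beta+\frac\theta\beta\big]=-\big[\alpha+\frac\alpha\beta-\theta\big]$, and $\alpha+\frac\alpha\beta-\theta>\frac\alpha\beta>d$, so $A_1<\infty$. Thus (11) becomes
$$J\le a'J^{\frac1{1+\beta}}+b',\qquad a'=CR^{-\alpha+\frac{d\beta}{1+\beta}},\quad b'=C\lambda.$$
Since $J<\infty$, one of the two terms on the right is at least $J/2$, so $J\le\max\{2b',(2a')^{(1+\beta)/\beta}\}$. The exponent of $R$ is $\big(-\alpha+\frac{d\beta}{1+\beta}\big)\frac{1+\beta}\beta=-\big(\alpha+\frac\alpha\beta-d\big)$. Hence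
$$J\le C(R^{-\sigma}+\lambda),\qquad\sigma:=\alpha+\tfrac\alpha\beta-d>0.$$

**Step 4: choose the scale and return to $\int u_s\,dx$.** The two terms balance for $R=\lambda^{-1/\sigma}\ge1$, and then $J\le C\lambda$. By Hölder again, with $A_2=\int w^{-1/\beta}dx<\infty$ because $\theta/\beta>d$,
$$\int u_s\,dx\le J^{\frac1{1+\beta}}(A_2R^d)^{\frac\beta{1+\beta}}\le C\lambda^{\frac1{1+\beta}\left(1-\frac{d\beta}\sigma\right)}=C\lambda^{\frac{\alpha/\beta-d}\sigma}=C\lambda^\kappa.$$
Here we used $\sigma-d\beta=(1+\beta)\big(\frac\alpha\beta-d\big)$, and then multiplied numerator and denominator by $\beta$. This holds for a.e. $s$, so by (ii) for all $s$, and by monotone convergence for $u_\infty$. Finally (8) gives $P(Y(\phi)<\infty)\ge\lim_{\lambda\downarrow0}e^{-C\lambda^\kappa}=1$. $\square$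

**Proof of Theorem 1 for $d\beta<\alpha$.** Choose $\theta\in(d\beta,\alpha)$ and a continuous compactly supported $\phi\ge1_B$. Then $Y(B)\le Y(\phi)<\infty$ a.s. $\square$

## 7. A barrier of order $|x|^{-d}$ for $d\beta\ge\alpha$

Now we need a lower bound for $u_\infty$ that is not integrable, for every $d\beta\ge\alpha$, including equality. The most economical candidate is
$$G(x)=(1+|x|^2)^{-d/2},$$
which just fails to be integrable. If $d\beta\ge\alpha$ then $G^{1+\beta}\le(1+|x|^2)^{-(d+\alpha)/2}$, with equality when $d\beta=\alpha$. So we want $\Delta_\alpha G$ to be at least a positive multiple of $(1+|x|^2)^{-(d+\alpha)/2}$ for large $|x|$.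

For $\alpha<2$ there is an obstacle. The term $-G(x)$ in (2), integrated over $|y|\ge|x|/2$, is negative of exact order $|x|^{-d-\alpha}$. The gain from the values of $G$ in a fixed ball near the origin is also of order $|x|^{-d-\alpha}$, so constants would have to be compared. What decides is the non-integrability of $G$: the gain from the whole ball of radius $|x|/4$ is larger by a factor $\log|x|$.

**Lemma 3.** There are $K,r_0<\infty$ such that

(a) $\Delta_\alpha G(x)\ge-K(1+|x|^2)^{-(d+\alpha)/2}$ for all $x$;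

(b) $\Delta_\alpha G(x)\ge\frac12(1+|x|^2)^{-(d+\alpha)/2}$ for $|x|\ge r_0$.

*Proof.* **The case $\alpha=2$.** With $r=|x|$,
$$\Delta G=d(1+r^2)^{-d/2-2}\big[(d+2)r^2-d(1+r^2)\big]=d(1+r^2)^{-d/2-2}\big[2r^2-d\big].$$
The bracket is at least $-d$, so (a) holds with $K=d^2$. For $r^2\ge d$, hence $r\ge1$, the bracket is at least $r^2\ge\frac12(1+r^2)$, and $d\ge1$, which gives (b) with $r_0=\sqrt d$.

**The case $\alpha<2$, large $|x|$.** Direct differentiation gives $|D^2G(z)|\le C(1+|z|^2)^{-(d+2)/2}$. Let $r=|x|\ge8$ and use (2) with $R_0=r/2$. We bound three pieces from below.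

* For $|y|<r/2$, the points $x+\tau y$, $0\le\tau\le1$, have norm $\ge r/2$. By Taylor's formula this piece is at least $-Cr^{-d-2}\int_{|y|<r/2}|y|^{2-d-\alpha}dy=-C'r^{-d-\alpha}$. We need nothing about its sign.
* The term $-G(x)$ over $|y|\ge r/2$ contributes at least $-Cr^{-d}r^{-\alpha}$, since $G(x)\le r^{-d}$.
* The term $G(x+y)\ge0$ over $|y|\ge r/2$ contributes at least its part with $|x+y|<r/4$, where $\frac{3r}4<|y|<\frac{5r}4$. On $|z|\ge1$ we have $G(z)\ge2^{-d/2}|z|^{-d}$. So this part is at least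
$$k\Big(\frac{5r}4\Big)^{-d-\alpha}\int_{|z|<r/4}G(z)\,dz\ge c'r^{-d-\alpha}\int_1^{r/4}\frac{ds}s=c'r^{-d-\alpha}\log(r/4),\qquad c'>0.$$

Hence $\Delta_\alpha G(x)\ge r^{-d-\alpha}\big(c'\log(r/4)-C\big)\ge r^{-d-\alpha}$ for $r\ge r_0$, with $r_0$ large. As $r^{-d-\alpha}\ge(1+r^2)^{-(d+\alpha)/2}$, this gives (b).

**The case $\alpha<2$, small $|x|$.** For $|x|\ge r_0$, (a) follows from (b). For $|x|\le r_0$, $|\Delta_\alpha G|$ is bounded by (3), and $(1+|x|^2)^{-(d+\alpha)/2}$ is bounded below. Taking $K$ large gives (a). $\square$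

The next proposition says that a subsolution lies below $u_\infty$. We cannot compare $u$ with $W$ directly, since $u_0=0<W$. So we start a second solution from $W$ and show that the initial value is forgotten.

**Proposition 2.** Let $0\le\phi\in C_p$, $\phi\not\equiv0$, $\lambda>0$, and let $W=\varepsilon G(b(\cdot-z))$ with $\varepsilon>0$, $b>0$, $z\in\mathbb R^d$ satisfy $H:=\Delta_\alpha W-cW^{1+\beta}+\lambda\phi\ge0$ on $\mathbb R^d$. Then $u_\infty^\lambda\ge W$.

*Proof.* Let $v$ be the nonnegative mild solution with forcing $\lambda\phi$ and $v_0=W$ (Lemma 2). It is bounded on each $[0,T]\times\mathbb R^d$.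

**Step 1: $v_t\ge W$.** $W$ is smooth and vanishes at infinity with its derivatives, so (1) gives $W=S_tW-\int_0^tS_{t-s}\Delta_\alpha W\,ds$. Since $-\Delta_\alpha W=\lambda\phi-cW^{1+\beta}-H$,
$$v_t-W=\int_0^tS_{t-s}\big(H-c(v_s^{1+\beta}-W^{1+\beta})\big)\,ds,$$
where $H\ge0$ is bounded by (3). Write $c(v^{1+\beta}-W^{1+\beta})=a(v-W)$ as in (6). Lemma 1 gives $v_t\ge W$.

**Step 2: $0\le v_t-u_t\le S_tW$.** We have $v_t-u_t=S_tW-c\int_0^tS_{t-s}(v_s^{1+\beta}-u_s^{1+\beta})\,ds$. By (6) and Lemma 1, $v\ge u$. Then the integral is nonnegative, and $v_t-u_t\le S_tW$. So $u_t\ge v_t-S_tW\ge W-S_tW$.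

**Step 3: $\|S_tW\|_\infty\to0$.** For any $M>0$, splitting $W$ at $|x|=M$,
$$\|S_tW\|_\infty\le t^{-d/\alpha}\|p_1\|_\infty\int_{|x|\le M}W\,dx+\sup_{|x|>M}W.$$
Let $t\to\infty$ and then $M\to\infty$. Only the decay of $W$ at infinity is used here, not its integrability. $\square$

**Proof of Theorem 1 for $d\beta\ge\alpha$.** Choose $z$ and $\rho_0>0$ with $\{|x-z|<\rho_0\}\subset B$, and a continuous $\phi$ with $1_{\{|x-z|\le\rho_0/2\}}\le\phi\le1_{\{|x-z|<\rho_0\}}\le1_B$. Fix $\lambda>0$. The function $\Delta_\alpha G$ may be negative on $|x|<r_0$, and there we need help from $\phi$. So we shrink this ball into the set where $\phi=1$: take $b\ge1$ with $r_0/b\le\rho_0/2$. Let $W=\varepsilon G(b(\cdot-z))$ and $\xi=b(x-z)$, so that $\Delta_\alpha W(x)=\varepsilon b^\alpha(\Delta_\alpha G)(\xi)$.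

* For $|\xi|\ge r_0$: since $d\beta\ge\alpha$, $G(\xi)^{1+\beta}\le(1+|\xi|^2)^{-(d+\alpha)/2}$. By Lemma 3(b),
$$\Delta_\alpha W-cW^{1+\beta}\ge\big(\tfrac12\varepsilon b^\alpha-c\varepsilon^{1+\beta}\big)(1+|\xi|^2)^{-(d+\alpha)/2}\ge0\quad\text{if }2c\varepsilon^\beta\le b^\alpha.$$
* For $|\xi|\le r_0$: $|x-z|\le\rho_0/2$, so $\phi(x)=1$. By Lemma 3(a), $\Delta_\alpha W-cW^{1+\beta}+\lambda\phi\ge-\varepsilon b^\alpha K-c\varepsilon^{1+\beta}+\lambda\ge0$ for $\varepsilon$ small.

Fix such an $\varepsilon>0$. Proposition 2 gives $u_\infty^\lambda(x)\ge\varepsilon(1+b^2|x-z|^2)^{-d/2}$, so $\int u_\infty^\lambda\,dx=\infty$. By (8), $Ee^{-\lambda Y(\phi)}=0$, and therefore $Y(B)\ge Y(\phi)=\infty$ a.s. $\square$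

Both halves of Theorem 1 are proved: Iscoe's conjecture is true for every $0<\alpha\le2$.

## 8. Slowly decaying test functions: Theorem 3

The two propositions also apply to $\phi_p$, whose tail adds mass at infinity.

**Proof of Theorem 3.** **Case $2p>d(1+\beta)$.** We check the hypothesis of Proposition 1. Since $2p<d+\alpha$, we have $d\beta<2p-d<\alpha$. Choose $\theta\in(d\beta,2p-d)$. Then $\theta<\alpha$, and $\int\phi_p(x)(1+|x|)^\theta dx<\infty$ because $2p-\theta>d$. Proposition 1 with $\phi=\phi_p$ gives $Y(\phi_p)<\infty$ a.s.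

**Case $2p\le d(1+\beta)$.** Here the forcing itself pays for the barrier, and part (b) of Lemma 3 is not needed. Take $\phi=\phi_p$ and $W=\varepsilon G$. Since $d+\alpha>2p$, Lemma 3(a) gives $\Delta_\alpha W\ge-\varepsilon K(1+|x|^2)^{-(d+\alpha)/2}\ge-\varepsilon K\phi_p$. Since $d(1+\beta)\ge2p$, $cW^{1+\beta}\le c\varepsilon^{1+\beta}\phi_p$. So the hypothesis of Proposition 2 holds when $\varepsilon K+c\varepsilon^{1+\beta}\le\lambda$. Then $u_\infty^\lambda\ge\varepsilon(1+|x|^2)^{-d/2}$ has infinite integral, for every $\lambda>0$, and $Y(\phi_p)=\infty$ a.s. by (8). $\square$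

So if $d\beta<\alpha$ and $d<2p\le d(1+\beta)$, then $Y(B)<\infty$ a.s. for each bounded $B$ with non-empty interior, and yet $Y(\phi_p)=\infty$ a.s.

## 9. The tail exponent $\kappa$: Theorem 2

**Proof of Theorem 2.** Let $d\beta<\alpha$. Choose continuous compactly supported $\phi_1,\phi_2\ge0$ with $\phi_1\le1_B\le\phi_2$ and $\phi_1\not\equiv0$. We first show that $1-Ee^{-\lambda Y(B)}$ is of order $\lambda^\kappa$, and then pass to the tail.

**Step 1: upper bound for the Laplace transform.** Proposition 1 and (8) applied to $\phi_2$, with $1-e^{-x}\le x$, give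
$$1-Ee^{-\lambda Y(B)}\le1-Ee^{-\lambda Y(\phi_2)}\le C_1\lambda^\kappa,\qquad\lambda\in(0,1].$$

**Step 2: lower bound for the Laplace transform.** We follow the solution up to a time at which absorption has not yet cost a fixed fraction of the mass. Let $u$ be the solution with forcing $\lambda\phi_1$ and $u_0=0$. Since $S_t$ preserves Lebesgue measure, integrating the mild equation gives
$$\int u_t\,dx=\lambda t\|\phi_1\|_1-c\int_0^t\|u_s\|_{1+\beta}^{1+\beta}\,ds.$$
Note that $p_1\in L^1\cap L^\infty\subset L^{1+\beta}$. Young's inequality and the scaling of $p_r$ give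
$$\|S_r\phi_1\|_{1+\beta}\le\|\phi_1\|_1\|p_r\|_{1+\beta}=Cr^{-\frac d\alpha+\frac d{\alpha(1+\beta)}}=Cr^{-\frac{d\beta}{\alpha(1+\beta)}}.$$
Since $d\beta<\alpha(1+\beta)$, this is integrable at $r=0$, and (iii) with Minkowski's inequality gives $\|u_s\|_{1+\beta}\le C\lambda s^{1-\frac{d\beta}{\alpha(1+\beta)}}$. With $m=1+\beta-d\beta/\alpha>0$ this reads $\|u_s\|_{1+\beta}^{1+\beta}\le C\lambda^{1+\beta}s^m$. Hence
$$\int u_t\,dx\ge\lambda t\|\phi_1\|_1\big(1-C\lambda^\beta t^m\big).$$
Take $t=\eta\lambda^{-\beta/m}$ with $\eta$ small and fixed, so that $C\lambda^\beta t^m=C\eta^m\le\frac12$. Then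
$$\int u_\infty\,dx\ge\int u_t\,dx\ge c_0\lambda^{1-\beta/m}=c_0\lambda^\kappa,\qquad\text{since }1-\frac\beta m=\frac{1-d\beta/\alpha}{1+\beta-d\beta/\alpha}=\kappa.$$
With (8) and $c_1=1-e^{-c_0}$, concavity of $x\mapsto1-e^{-c_0x}$ on $[0,1]$ gives
$$1-Ee^{-\lambda Y(B)}\ge1-Ee^{-\lambda Y(\phi_1)}\ge1-e^{-c_0\lambda^\kappa}\ge c_1\lambda^\kappa,\qquad\lambda\in(0,1].$$

**Step 3: upper bound for the tail.** Write $Y=Y(B)$. For $y\ge1$ we have $(1-e^{-1})1_{\{Y>y\}}\le1-e^{-Y/y}$, so $(1-e^{-1})P(Y>y)\le1-Ee^{-Y/y}\le C_1y^{-\kappa}$ by Step 1. For $0<y<1$ trivially $P(Y>y)\le1\le y^{-\kappa}$. So $P(Y>y)\le C_3y^{-\kappa}$ for all $y>0$, with some $C_3\ge1$.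

**Step 4: lower bound for the tail.** The Laplace transform near $\lambda$ should see only values of $Y$ of order $1/\lambda$, and Step 3 lets us discard the rest. For $0<\delta\le1\le M$ and $\lambda\in(0,1]$, split $\int_0^\infty$ at $\delta/\lambda$ and $M/\lambda$:
$$c_1\lambda^\kappa\le1-Ee^{-\lambda Y}=\int_0^\infty\lambda e^{-\lambda y}P(Y>y)\,dy\le\frac{C_3\delta^{1-\kappa}}{1-\kappa}\lambda^\kappa+P(Y>\delta/\lambda)+C_3M^{-\kappa}e^{-M}\lambda^\kappa.$$
The first term is $\lambda\int_0^{\delta/\lambda}C_3y^{-\kappa}dy$. The middle one uses that $P(Y>y)$ is nonincreasing and $\int_0^\infty\lambda e^{-\lambda y}dy=1$. The last one uses $P(Y>y)\le C_3(M/\lambda)^{-\kappa}$ for $y\ge M/\lambda$. Because $\kappa<1$, we can choose $\delta$ small and $M$ large so that the first and the third terms are each at most $\frac{c_1}4\lambda^\kappa$. Then $P(Y>\delta/\lambda)\ge\frac{c_1}2\lambda^\kappa$ for $\lambda\in(0,1]$. With $y=\delta/\lambda$ this is $P(Y>y)\ge\frac{c_1}2\delta^\kappa y^{-\kappa}$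 for $y\ge\delta$, in particular for $y\ge1$.

**Step 5: moments.** We have $E[Y^r]=\int_0^\infty ry^{r-1}P(Y>y)\,dy$. The part over $(0,1)$ is at most $1$. By Steps 3 and 4, the part over $(1,\infty)$ is finite if and only if $\int_1^\infty y^{r-1-\kappa}dy<\infty$, that is, if and only if $r<\kappa$. $\square$
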